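# Swaps and deletions over a small alphabet: why the exponent must grow with $|\Sigma|$

## 1. Strings over a fixed alphabet

We are given two strings $S,T$ over a finite alphabet $\Sigma$ and a number $k$. A *swap* exchanges two adjacent symbols of the current string, a *deletion* removes one symbol. The problem $\{\mathbf S,\mathbf D\}$-S2S asks: can $S$ be turned into $T$ by at most $k$ operations, each a swap or a deletion? The alphabet is part of the input $(\Sigma,S,T,k)$, so $|\Sigma|$ may grow with the instance.

We start with the case in which $|\Sigma|$ is a fixed number, which is easy. The first thing to do is to get rid of sequences of operations.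

**Definition.** A *matching* is an injection $f$ from the positions of $T$ to the positions of $S$ that preserves letters. Its number of inversions is $\mathrm{inv}(f)=\#\{i<j: f(i)>f(j)\}$. The matching is *ordered* if, for every letter, $f$ is increasing on the occurrences of that letter in $T$.

**Lemma 1.** If a matching exists, the minimum number of operations that turn $S$ into $T$ is
$$|S|-|T|+\min\{\mathrm{inv}(f): f\text{ an ordered matching}\}.\tag{1}$$

**Proof.** Every successful sequence uses exactly $|S|-|T|$ deletions. Following the surviving symbols gives a matching $f$. If two survivors are inverted by $f$, they must be exchanged at least once; one swap exchanges only one pair, and deletions do not change the relative order of survivors. So there are at least $\mathrm{inv}(f)$ swaps.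

We may make $f$ ordered. Suppose $i<j$ carry the same letter and $f(i)>f(j)$, and exchange the two images. The pair $(i,j)$ stops being an inversion. A third position $h<i$ or $h>j$ has the same number of inversions with $\{i,j\}$ as before. For $i<h<j$ the number $[f(i)>f(h)]+[f(h)>f(j)]$ is replaced by $[f(j)>f(h)]+[f(h)>f(i)]$, which is not larger because $f(j)<f(i)$. So $\mathrm{inv}$ strictly decreases, and repeating this ends at an ordered matching with at most $\mathrm{inv}(f)$ inversions.

Conversely, given an ordered $f$, delete all symbols outside the image of $f$ and bubble-sort the rest with $\mathrm{inv}(f)$ swaps. $\square$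

For example, let $S=abab$ and $T=bba$. The two $b$'s are forced to go to positions $2,4$; the $a$ goes to position $1$ (two inversions) or $3$ (one inversion). The minimum is $1+1=2$: delete the first $a$, then swap the last two symbols of $bab$... that is, $bab\to bba$.

**Proposition 2.** Let $n_u$ be the number of occurrences of the letter $u$ in $T$. The minimum in (1) can be computed with $O\bigl(|\Sigma|\cdot|S|\cdot\prod_{u}(n_u+1)\bigr)$ arithmetic operations, once the numbers of occurrences of each letter in each prefix of $T$ are tabulated. For fixed $|\Sigma|$ this is $O(|S|^{|\Sigma|+1})$.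

**Proof.** Read $S$ from left to right and decide for each symbol whether to keep it. In an ordered matching the $h$-th kept $u$ is matched with the $h$-th $u$ of $T$. Let $D(i,j)$, with $j=(j_u)_{u\in\Sigma}$ and $0\le j_u\le n_u$, be the minimum number of inversions among kept symbols when exactly $j_u$ copies of each $u$ are kept among the first $i$ symbols of $S$. Suppose symbol $i+1$ is a $u$, we keep it, and $j_u<n_u$. Its target $\tau$ is the $(j_u+1)$-st $u$ of $T$. The targets of the kept letters $v$ are the first $j_v$ occurrences of $v$ in $T$, so the new symbol is inverted with exactly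
$$\sum_{v\ne u}\max\bigl(0,\ j_v-\#\{v\text{'s before }\tau\text{ in }T\}\bigr)$$
kept symbols. This depends only on the state $(i,j)$. So $D$ can be filled in row by row (the other choice is to delete symbol $i+1$), and $D(|S|,(n_u)_u)$ is the minimum. There are $(|S|+1)\prod_u(n_u+1)$ states with $O(|\Sigma|)$ work each, and $n_u\le|S|$ whenever a matching exists. $\square$

So with two letters the problem is solvable in cubic time, and with any fixed number of letters in polynomial time. What changes in general? The state of this algorithm is one counter per letter, and the counters are what puts $|\Sigma|$ into the exponent. Must the exponent grow with $|\Sigma|$, or can one do with a factor $f(|\Sigma|)$ in front of a fixed polynomial? We shall see that the counters are unavoidable in a strong sense: each of them can be made to carry the value of a variable, and the number of inversions can be made to equal a prescribed quadratic polynomial in these variables, whose minimum is hard to find.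

## 2. The exponent $|\Sigma|$ and W[1]-hardness

We recall the vocabulary. A parameterized problem, with parameter $\kappa$ a function of the instance, is in FPT if it can be solved in time $f(\kappa)\cdot\mathrm{poly}(n)$ for a computable $f$, where $n$ is the input size. It is in XP if it can be solved in time $n^{g(\kappa)}$ for a computable $g$. An *FPT reduction* maps instances to equivalent instances in time $f(\kappa)\cdot\mathrm{poly}(n)$ such that the new parameter is at most $h(\kappa)$, with $f,h$ computable. FPT reductions compose, and a problem with an FPT reduction to a problem in FPT is itself in FPT. The class W[1] consists of the problems that have an FPT reduction to Clique parameterized by the size of the clique. A problem is *W[1]-hard* if every problem in W[1] has an FPT reduction to it; for this it suffices to reduce one W[1]-hard problem to it. The *Exponential Time Hypothesis* (ETH) implies that 3-SAT with $v$ variables has no algorithm running in time $2^{o(v)}$.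

The question whether $\{\mathbf S,\mathbf D\}$-S2S parameterized by $|\Sigma|$ is in FPT is taken from "Modern Aspects of Complexity Within Formal Languages". For comparison: the problem is NP-hard when $|\Sigma|$ is unbounded (Wagner); it is in XP for the parameter $|\Sigma|$, with running time $\mathcal O(|S|^{|\Sigma|+1})$; and it is in FPT for the parameter $|\Sigma|+(|S|-|T|)$, for the parameter $|S|$, and for the parameter $|T|$.

**Theorem A.** $\{\mathbf S,\mathbf D\}$-S2S parameterized by $|\Sigma|$ is W[1]-hard. Hence it is not in FPT unless FPT $=$ W[1].

**Theorem B.** Under the ETH there is no algorithm for $\{\mathbf S,\mathbf D\}$-S2S running in time $f(|\Sigma|)\cdot|I|^{o(|\Sigma|/\log|\Sigma|)}$ for any computable $f$, where $|I|$ is the input size. So, under the ETH, the exponent of the $\mathcal O(|S|^{|\Sigma|+1})$ algorithm is optimal up to a logarithmic factor.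

**Corollary C.** Both statements hold for the problem of transforming $T$ into $S$ by at most $k$ swaps and insertions.

Corollary C is immediate: reversing a swap/deletion sequence from $S$ to $T$ gives a swap/insertion sequence of the same length from $T$ to $S$, and conversely.

**Definition.** An instance of *Partitioned Subgraph Isomorphism* (PSI) consists of a pattern graph $R=(W,F)$, a host graph $G$ on $[N]=\{1,\dots,N\}$ and a map $\pi:[N]\to W$. The question is whether there is $\phi:W\to[N]$ with $\pi(\phi(w))=w$ for all $w\in W$ and $\phi(w)\phi(w')\in E(G)$ for all $ww'\in F$.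

For instance, if $R$ is a single edge $ww'$, we ask whether $G$ has an edge between the class $\pi^{-1}(w)$ and the class $\pi^{-1}(w')$. If $R=K_k$, we ask for a clique with one vertex in each of $k$ classes; this is Multicolored Clique. Two published facts are used.

* Multicolored Clique is W[1]-hard parameterized by $|W|$ (Fellows, Hermelin, Rosamond, Vialette, *TCS* 410 (2009); Pietrzak, *JCSS* 67 (2003)). Theorem A uses only this.
* Under the ETH, PSI has no $f(|F|)\cdot N^{o(|F|/\log|F|)}$ algorithm for any computable $f$ (Marx, *Can you beat treewidth?*, Theory of Computing 6 (2010), Cor. 6.3). Only Theorem B uses this.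

We normalize PSI instances. If some class $\pi^{-1}(w)$ is empty, the answer is no; so all classes are nonempty, and $N\ge|W|$. An isolated vertex $w$ of $R$ then imposes no condition, and we remove it together with its class. If $F=\emptyset$ the answer is yes. So from now on $R$ has no isolated vertices, $F\ne\emptyset$ and $N\ge|W|\ge2$. Instances decided on the way are sent to a fixed yes- or no-instance.

**Main Proposition.** In polynomial time, a (normalized) PSI instance is transformed into an equivalent $\{\mathbf S,\mathbf D\}$-S2S instance with $|\Sigma|=|W|+|F|+5$ (or, if a computed threshold is negative, into a fixed no-instance).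

**Theorem A follows.** Take $R=K_k$ with $k\ge 2$. The new parameter is $|\Sigma|=k+\binom k2+5$ (or a constant), so we have a reduction from Multicolored Clique to our problem. It runs in polynomial time, in particular it is an FPT reduction. Since Multicolored Clique is W[1]-hard, so is our problem.

**Theorem B follows.** As $R$ has no isolated vertices, $|W|\le2|F|$ and $|\Sigma|\le3|F|+5$. Since $|F|\le|W|^2\le N^2$, the new instance has size at most $N^{c}$ and is computed in time at most $N^c$, for a constant $c$. Suppose there were an algorithm with running time $f(|\Sigma|)\,|I|^{g(|\Sigma|)}$, $f$ computable, $g(t)=o(t/\log t)$, and without loss of generality $f\ge1$, $g\ge0$. Put $\bar f(t)=\max_{s\le t}f(s)$ and $\bar g(t)=\max_{s\le t}g(s)$. Then still $\bar g(t)=o(t/\log t)$: given $\varepsilon>0$, choose $t_0\ge3$ with $g(s)\le\varepsilon s/\log s$ for $s\ge t_0$; since $t/\log t$ is increasing for $t\ge3$ and unbounded, $\bar g(t)\le\max\bigl(\max_{s<t_0}g(s),\varepsilon t/\log t\bigr)=\varepsilon t/\log t$ for all large $t$. Solving PSI through the reduction takes time at most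
$$N^c+\bar f(3|F|+5)\cdot N^{c\,\bar g(3|F|+5)}\le 2\bar f(3|F|+5)\cdot N^{c\,\bar g(3|F|+5)+c},$$
and the exponent is $o(|F|/\log|F|)$. This contradicts the second fact.

The rest of these notes proves the Main Proposition.

## 3. Subgraphs as zeros of a quadratic polynomial

We first rewrite PSI as the question whether a function of a few integer variables has minimum $0$. The function should be as close as possible to what inversions can produce: products of two variables, with nonnegative coefficients, plus convex functions of one variable.

Put $n=(N+1)^2$ and fix an orientation of each edge of $F$. Take variables $x_w$ ($w\in W$) and $z_{ww'}$ ($(w,w')\in F$), all with values in $\{0,\dots,n\}$, and let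
$$Q=\sum_{(w,w')\in F}\bigl(z_{ww'}+(N+1)x_w+x_{w'}-n\bigr)^2+\sum_w\rho(x_w)+\sum_{(w,w')\in F}\mathrm{dom}_{ww'}(z_{ww'}).\tag{2}$$
Here $\rho(x)=\max(0,1-x,x-N)$. Further, $\mathrm{dom}_{ww'}(z)=0$ if $z=n-((N+1)u+v)$ for some $uv\in E(G)$ with $\pi(u)=w$ and $\pi(v)=w'$, and $\mathrm{dom}_{ww'}(z)=1$ otherwise. For $u,v\in[N]$ we have $(N+1)u+v\le(N+1)N+N=n-1$, so such $z$ lie in $[1,n]$. $Q$ is a nonnegative integer.

For example, let $R$ be one edge $(w,w')$, $N=2$, $\pi(1)=w$, $\pi(2)=w'$, and let $12$ be an edge of $G$. Then $n=9$, and $x_w=1$, $x_{w'}=2$, $z=9-(3\cdot1+2)=4$ gives $Q=0$.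

**Lemma 3.** $\min Q=0$ if and only if the PSI instance is a yes-instance.

**Proof.** If $\phi$ is a solution, put $x_w=\phi(w)$ and $z_{ww'}=n-(N+1)x_w-x_{w'}$; then $Q=0$. Conversely let $Q=0$. From $\rho(x_w)=0$ we get $x_w\in[N]$. For each $(w,w')\in F$, the square and $\mathrm{dom}$ vanish, so $(N+1)x_w+x_{w'}=(N+1)u+v$ for some $uv\in E(G)$ with $\pi(u)=w$, $\pi(v)=w'$. As $v,x_{w'}\in[1,N]$, uniqueness of base-$(N+1)$ digits gives $x_w=u$ and $x_{w'}=v$. So $x_wx_{w'}\in E(G)$, $\pi(x_w)=w$ and $\pi(x_{w'})=w'$. No $w$ is isolated, so $\phi(w)=x_w$ is a solution. $\square$

Rename the variables $y_1,\dots,y_m$, with $m=|W|+|F|\ge3$. Expanding the squares,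
$$Q=q_0+\sum_{p<q}c_{pq}\,y_py_q+\sum_r\psi_r(y_r).\tag{3}$$

The products come from the squares: $2(N+1)z_{ww'}x_w$, $2z_{ww'}x_{w'}$ and $2(N+1)x_wx_{w'}$, and each pair of variables occurs in at most one square. So the $c_{pq}$ are integers with $0\le c_{pq}\le2(N+1)$. The reason for using $n-((N+1)u+v)$ as the value of $z$, instead of $(N+1)u+v$, is that all these signs are positive.

The functions $\psi_r$ are integer-valued and convex on $\{0,\dots,n\}$. For an $x$-variable, $\psi_r$ is a sum of convex quadratics and of $\rho$. For a $z$-variable, $\psi_r(z)=z^2-2nz+\mathrm{dom}(z)$. The second differences of $z^2-2nz$ are $2$, and those of a $0/1$-function are at least $-2$; so those of $\psi_r$ are at least $0$. The arbitrary set of edges of $G$, which sits in $\mathrm{dom}$, is thus hidden in a convex function.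

Our task is now: find words $S,T$ with one letter $c_r$ for each variable and five further letters, such that the minimum of $\mathrm{inv}$ is a known constant plus $\min Q$.

## 4. A ruler turns one letter into a convex function

From now on all matchings are ordered. An *item* is an occurrence in $T$ (the *target*) together with its $f$-image (the *source*). Two items of the same letter are never inverted. So $\mathrm{inv}(f)$ is the sum, over unordered pairs $\{u,v\}$ of distinct letters, of the number $\mathrm{inv}_{uv}$ of inversions between $u$-items and $v$-items. We have
$$\mathrm{inv}_{uv}=\sum_{v\text{-items }t}\Bigl|\#\{u\text{-items with target before that of }t\}-\#\{u\text{-items with source before that of }t\}\Bigr|.\tag{4}$$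
Indeed, since $f$ is ordered, both sets are prefixes of the sequence of $u$-items, and the $u$-items inverted with $t$ form their symmetric difference.

**Definition.** Let the letter $\#$ occur equally often in $S$ and $T$; then $f$ is forced on $\#$. The *coordinate* of a non-$\#$ symbol is the number of $\#$'s before it in its word. By (4), an item with target coordinate $\tau$ and source coordinate $\sigma$ has exactly $|\tau-\sigma|$ inversions with $\#$'s.

So $\#$ is a ruler, and the other letters pay for the distance they travel. A word is specified by its total number of $\#$'s, the coordinates of the other symbols, and the order of symbols of equal coordinate.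

Consider
$$S=c\,\#\,c\,\#\#\#\#\,c\,\#\,c,\qquad T=\#\#\#\,cc\,\#\#\#.$$
In $S$ the letters $c$ have coordinates $0,1,5,6$; in $T$ both have coordinate $3$. Let $y$ be the number of items whose source is among the two left letters. The best costs are $2+3=5$ for $y=0$, $2+2=4$ for $y=1$, and $3+2=5$ for $y=2$. This is a convex function of $y$. It is useful to see it from a different side. Let $\varphi(x)=\max(0,3-|x-3|)$, a tent over the target. Every source lies on the slope of the tent, so $|\tau-\sigma|=\varphi(\tau)-\varphi(\sigma)$, and the total cost is
$$\sum_T\varphi-\sum_S\varphi+\sum_{\text{unused }\sigma}\varphi(\sigma)=6-2+\sum_{\text{unused }\sigma}\varphi(\sigma).$$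
Each unused letter pays its height, $0,1,1,0$ for the four letters. By choosing the heights of the left letters and of the right letters one can produce any convex function of $y$, up to a constant; Section 11 does this. The integer $y\in\{0,\dots,n\}$ is our variable, and the $\psi_r$ are taken care of.

## 5. Chains: one counter visible at many places

The variable $y_r$ must meet each of the $m-1$ other variables, so it has to be readable at many places. Here is a relay that does this. Let $S$ contain blocks $\Lambda_0,\Lambda_1,\dots,\Lambda_{m+1}$ of $n$ letters $c$ each (the *links*) and let $T$ contain blocks $T_0,\dots,T_m$ of $n$ letters $c$ (the *stations*), placed so that $T_i$ lies between $\Lambda_i$ and $\Lambda_{i+1}$ on the ruler. Suppose we can force that $T_i$ takes its letters only from $\Lambda_i$ and $\Lambda_{i+1}$, and that all letters of $\Lambda_1,\dots,\Lambda_m$ are used. If $y$ letters of $\Lambda_0$ are used, they go to $T_0$; so $T_0$ takes $n-y$ letters from $\Lambda_1$; the other $y$ letters of $\Lambda_1$ must go to $T_1$; and so on. At every station, $y$ letters arrive from the left and $n-y$ from the right. For $n=2$, $y=1$, each inner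 link sends one letter to the left and one to the right.

The number of letters is as it should be: there are $n(m+2)$ in $S$ and $n(m+1)$ in $T$, so $n$ remain unused, namely $n-y$ in $\Lambda_0$ and $y$ in $\Lambda_{m+1}$.

## 6. Products of two counters

Let $c,d$ be two letters with chains as above, and counters $y$ and $y'$. The obvious idea is to let the two chains cross each other, so that the $y$ travelling letters $c$ are inverted with the $y'$ travelling letters $d$. Let us compute what this gives. Take a link $\Lambda$ of $c$ that precedes a link $\Lambda'$ of $d$ in $S$. In $\Lambda$, the first $n-y$ letters (the *left group*) go to a station $L$ and the last $y$ letters (the *right group*) go to a later station $R$; likewise $\Lambda'$ has stations $L'$ and $R'$. Let $\chi(X,Y)=1$ if $X,Y$ exist and $Y$ precedes $X$ in $T$, and $\chi(X,Y)=0$ otherwise. The number of inversions between the two links is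
$$\chi(L,L')(n-y)(n-y')+\chi(L,R')(n-y)y'+\chi(R,L')\,y(n-y')+\chi(R,R')\,yy',$$
so the coefficient of $yy'$ is
$$\chi(L,L')-\chi(L,R')-\chi(R,L')+\chi(R,R').\tag{5}$$
Here is the trouble. If the right groups are inverted, so $\chi(R,R')=1$, then $L'$ precedes $R'$, which precedes $R$, so $\chi(R,L')=1$ as well, and the two terms cancel. What remains is $\chi(L,L')-\chi(L,R')\le1$. A pair of links contributes at most $1$, and contributes $1$ only if $L'$ precedes $L$ in $T$ although $\Lambda$ precedes $\Lambda'$ in $S$. The coefficients we need are as large as $2(N+1)$. Worse, in the layout we shall use, the sum $\delta_{pq}$ of (5) over all pairs of links turns out to be between $-(m+2)^2$ and $0$ (Lemma 9). The direct crossing has the wrong sign.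

The way out is to copy the counters to other letters first. Suppose that a letter $a$ has a local freedom $\alpha$, namely the number of $a$'s taken from the left rather than from the right, and $b$ has a local freedom $\beta$. If the used $a$'s and $b$'s appear in $S$ as $a^\alpha b^\beta\mid a^{A-\alpha}b^{B'-\beta}$ while in $T$ all $b$'s precede all $a$'s, then the number of inversions is
$$\alpha B'+(A-\alpha)(B'-\beta)=\alpha\beta-A\beta+AB',$$
with a product of the right sign. If we can force $\alpha=Ky_p$ and $\beta=y_q$, the product is $Ky_py_q$ for a $K\ge0$ of our choice. So large coefficients cost nothing, and the negative $\delta_{pq}$ can be compensated.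

The following lemma is the copying device. It is a statement about two short words. In them, $y$ letters $c$ arrive from the left and $n-y$ from the right, $\alpha$ letters $a$ come from the left and $Kn-\alpha$ from the right, and $P$ copies of $a^Kc$ in the middle compare $\alpha$ with $Ky$.

**Lemma 4 (copying).** Let $K\ge0$, $P\ge1$, $0\le y\le n$, $0\le\alpha\le Kn$. Let $I_K(\alpha,y)$ be the number of inversions of the ordered bijection between the source word $c^{y}a^{\alpha}(a^Kc)^Pc^{n-y}a^{Kn-\alpha}$ and the target word $(a^Kc)^{P+n}$, and let
$$F_K(\alpha,y)=I_K(\alpha,y)+y(Kn-\alpha).\tag{6}$$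
Then $F_K(\alpha,y)\ge P\,|\alpha-Ky|$ and $F_K(Ky,y)=K\,n(n+1)/2$.

**Proof.** We use (4) with $v=c$, $u=a$. The $c$ number $h$ of the target word has $Kh$ letters $a$ before it. For $1\le j\le P$, the $c$ number $y+j$ has $\alpha+Kj$ letters $a$ before it in the source word, so it contributes $|K(y+j)-(\alpha+Kj)|=|\alpha-Ky|$. All other terms of $F_K$ are nonnegative, which proves the lower bound.

Now let $\alpha=Ky$. The $c$ number $j\le y$ has no $a$ before it in the source word and contributes $Kj$. Numbers $y+1,\dots,y+P$ contribute $0$. Number $y+P+l$, $1\le l\le n-y$, has $Ky+KP$ letters $a$ before it in the source word and contributes $Kl$. Hence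
$$F_K(Ky,y)=K\tfrac{y(y+1)}2+K\tfrac{(n-y)(n-y+1)}2+y(Kn-Ky)=K\tfrac{n(n+1)}2.\qquad\square$$

For $K=n=P=y=1$ and $\alpha=1$ the words are $caac$ and $acac$ with one inversion, so $F_1(1,1)=1$. For $\alpha=0$ they are $caca$ and $acac$ with two inversions, so $F_1(0,1)=2+1=3$. The term $y(Kn-\alpha)$ may look artificial; in the construction it appears by itself, from the letters $c$ that are on their way to the next station, and it makes the minimum independent of $y$.

One more difficulty must be foreseen. Placing all these letters next to each other produces further inversions that are linear in $\alpha$ and $\beta$ with coefficients of the order of $P$, as large as the penalty $P|\alpha-Ky|$ that is supposed to do the copying. In the macros below, the pairs $(a,b)$ and $(a,d)$ give $2P\alpha$ together. Left alone, this would destroy the copy. Computing as in the proof of Lemma 4,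
$$F_K(0,y)=\sum_{j\le y}Kj+PKy+\sum_{l\le n-y}K(y+l)+Kny=K\tfrac{n(n+1)}2+(P+n)Ky,$$
so for $K,y\ge1$ and $P>n$ the value of $2P\alpha+F_K(\alpha,y)$ is smaller at $\alpha=0$ than at $\alpha=Ky$, by $(P-n)Ky$; adding $\alpha\beta$ makes $\alpha=0$ only more attractive. Two counterweight letters $e,e'$, whose matching is forced, will cancel the linear terms exactly.

## 7. The two words

The alphabet consists of $c_1,\dots,c_m$ (one per variable) and $a,b,e,e',\#$; so $|\Sigma|=m+5$.

The parameters are integers $K_{pq}\ge0$ for $p<q$ (fixed in Section 9), the number
$$P:=2(\max K_{pq}+1)n^2+1,$$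
an integer $M$, and nondecreasing sequences of nonnegative integers $\theta_{r,1}\le\dots\le\theta_{r,n}$ and $\eta_{r,1}\le\dots\le\eta_{r,n}$ for each $r$, all smaller than $M$ (fixed in Section 11). The number $M$ is the large unit on the ruler: "slot $s$" means coordinate $sM$. Let
$$B=\tbinom m2,\qquad s_0=m+3,\qquad s_\mu=s_0+4\mu\quad(1\le\mu\le B+1).$$
Both words contain $2Ms_{B+1}$ letters $\#$. The other letters are as follows.

* *Heads.* $S$: for each $r$, $n$ letters $c_r$ at coordinates $rM+\theta_{r,l}$, $l=1,\dots,n$.
* *Prelude.* $T$, slot $s_0$: $c_1^nc_2^n\cdots c_m^n$. $S$, slot $s_0+1$: $c_1^nc_2^n\cdots c_m^n$.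
* *Macros.* One macro $\mu\in\{1,\dots,B\}$ for each pair $p<q$, in arbitrary order. With $c=c_p$, $d=c_q$, $K=K_{pq}$, $s=s_\mu$, $x=2P$, $x'=(K+1)(P+n)$:
  * $S$, slot $s-1$: $\;a^{Kn}\,e^{x}\,b^{n}$
  * $S$, slot $s$: $\;(bd)^P(a^Kc)^P$
  * $S$, slot $s+1$: $\;c^n\,a^{Kn}\,d^n\,e'^{\,x'}\,b^n$
  * $T$, slot $s$: $\;e'^{\,x'}(bd)^{P+n}(a^Kc)^{P+n}e^{x}$
* *Postlude.* $T$, slot $s_{B+1}$: $c_m^nc_{m-1}^n\cdots c_1^n$.
* *Tails.* $S$: for each $r$, $n$ letters $c_r$ at coordinates $k_rM-\eta_{r,l}$, $l=1,\dots,n$, where $k_r=2s_{B+1}-r-2m$.

**Where things lie.** The heads occupy the disjoint intervals $[rM,(r+1)M)$, in the order $1,\dots,m$, all left of slot $s_0$. We have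
$$k_r-s_{B+1}=s_{B+1}-r-2m\ge(m+3)+4(B+1)-3m=2(m-1)^2+5>1,$$
so the tails lie right of everything else. They occupy the disjoint intervals $((k_r-1)M,k_rM]$, in the order $m,m-1,\dots,1$. No other non-$\#$ symbols of $S$ lie in a head or tail interval.

**Chains.** For each $r$, the *stations* $T_{r,0},\dots,T_{r,m}$ are the $c_r$-blocks of $T$: prelude, the $m-1$ macros whose pair contains $r$, postlude. Let $t_0<\dots<t_m$ be their slots (they depend on $r$). Here a "block" may be interleaved with $a$ or $b$, as in $(a^Kc)^{P+n}$. Station $T_{r,i}$ contains $n+P_i$ letters $c_r$, with $P_i=P$ for macros and $P_i=0$ for $i=0,m$. The *links* are the $S$-blocks $\Lambda_{r,0}$ (head), $\Lambda_{r,i}$ at slot $t_{i-1}+1$ for $1\le i\le m$, and $\Lambda_{r,m+1}$ (tail), each of size $n$. In addition $S$ has $P_i$ letters $c_r$ at slot $t_i$, forming $U_{r,i}$. Consecutive stations satisfy $t_{i+1}-t_i\ge4$.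

**Counting letters.** The letters $\#,e,e'$ occur equally often in $S$ and $T$, and the $e$-blocks have the same lengths in the same order in both words, as do the $e'$-blocks. So their matching is forced, and the $\mu$-th $e$-block goes to the $\mu$-th $e$-block; likewise for $e'$. Compared with $T$, the word $S$ has $Kn$ more letters $a$ and $n$ more letters $b$ in each macro, and $n$ more letters $c_r$ in total. In particular a matching exists.

## 8. A potential that forces regular matchings

The ruler must force what Section 5 asked for. The tool is the tent of Section 4, drawn for each letter: peaks at the targets, valleys at the places from which the targets are meant to draw. A letter used as intended travels downhill all the way, an unintended journey goes uphill somewhere, and an unused letter pays its height.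

**Step 1: the potential identity.** Its purpose is to split the ruler cost into a constant and nonnegative parts. For a letter $g\in\{a,b,c_1,\dots,c_m\}$ let $\varphi_g\ge0$ be a 1-Lipschitz function of the coordinate. For every matching, summing over the $g$-items with target $\tau$ and source $\sigma$,
$$\sum|\tau-\sigma|=\underbrace{\sum_T\varphi_g(\tau)-\sum_S\varphi_g(\sigma)}_{=:D_g}+\sum_{\text{items}}\underbrace{\bigl(|\tau-\sigma|-\varphi_g(\tau)+\varphi_g(\sigma)\bigr)}_{\text{slack}\ \ge0}+\sum_{\sigma\text{ unused}}\varphi_g(\sigma),\tag{7}$$
where the sums in $D_g$ run over all occurrences of $g$ in $T$ and in $S$. This holds because every target is matched and $\sum_{S}=\sum_{\text{used}}+\sum_{\text{unused}}$. The constant $D_g$ does not depend on the matching. If $\varphi_g$ is piecewise linear with slopes in $\{-1,0,1\}$, the slack is obtained by walking from $\tau$ to $\sigma$: stretches on which $\varphi_g$ decreases with slope $1$ contribute $0$, flat ones contribute their length, and stretches on which $\varphi_g$ increases contribute twice their length.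

**Step 2: the functions.** For $g=a,b$ let $\varphi_g(x)=\max_\mu\max(0,M-|x-s_\mu M|)$: tents of height $M$ at the slots $s_\mu$, vanishing at the slots $s_\mu\pm1$.

For $g=c_r$ let $\varphi_r=0$ left of $rM$. It has slope $+1$ from $rM$ to slot $t_0$. For $0\le i<m$ it has slope $-1$ from slot $t_i$ to slot $t_i+1$ and slope $+1$ from slot $t_i+1$ to slot $t_{i+1}$. It has slope $-1$ from slot $t_m$ to slot $k_r$, and is $0$ afterwards. We check that this is consistent and nonnegative. First, $\varphi_r(t_0M)/M=s_0-r\ge3$. From slot $t_i$ to slot $t_{i+1}$ the value changes by $M(t_{i+1}-t_i-2)>0$. Hence $\varphi_r\ge3M$ at the slots $t_0,\dots,t_{m-1}$, and $\varphi_r\ge2M$ at the links $\Lambda_{r,1},\dots,\Lambda_{r,m}$, which lie one slot to the right of these. Finally,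
$$\varphi_r(t_mM)/M=s_0-r+(s_{B+1}-s_0)-2m=k_r-s_{B+1},$$
so the last descent reaches $0$ exactly at slot $k_r$; this is why $k_r$ was chosen as it was. At the head letter with coordinate $rM+\theta_{r,l}$ the value is $\theta_{r,l}$, and at the tail letter with coordinate $k_rM-\eta_{r,l}$ it is $\eta_{r,l}$.

**Definition.** A matching $f$ is *regular* if all slacks are $0$ and every unused $S$-symbol among $a,b,c_1,\dots,c_m$ lies in a head, in a tail, or in an $a$- or $b$-block at a slot $s_\mu\pm1$.

**Lemma 5.** If $f$ is not regular, the inversions of $\#$ with the letters $a,b,c_1,\dots,c_m$ number at least $\sum_gD_g+M$.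

**Proof.** By (7) it suffices to find one slack or one unused height that is at least $M$. An unused $a$ or $b$ at a slot $s_\mu$ has height $M$. An unused $c_r$ in some $U_{r,i}$ has height at least $3M$, in some $\Lambda_{r,1},\dots,\Lambda_{r,m}$ at least $2M$. It remains to show that a nonzero slack is at least $2M$.

Let the item have letter $a$ or $b$, with target at slot $s_\mu$. If the source is in the same macro, then $|\tau-\sigma|$ is $0$ or $M$ and $\varphi(\sigma)=M-|\tau-\sigma|$, so the slack is $0$. If the source is in another macro, then $|\tau-\sigma|\ge3M$, and the slack is at least $3M-M=2M$.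

Let the item have letter $c_r$ and target in $T_{r,i}$. If the source lies in the closed interval from $\Lambda_{r,i}$ to $\Lambda_{r,i+1}$, then $\varphi_r$ decreases with slope $1$ all the way from $\tau$ to $\sigma$, and the slack is $0$. A source further right exists only if $i<m$, since $\Lambda_{r,m+1}$ is the last $c_r$-block. It lies at slot $t_{i+1}$ or farther right, so the walk contains the whole segment from slot $t_i+1$ to slot $t_{i+1}$, on which $\varphi_r$ increases along the walk. A source further left exists only if $i\ge1$. It lies at slot $t_{i-1}$ or farther left, so the walk contains the whole segment from slot $t_{i-1}+1$ to slot $t_{i-1}$, on which $\varphi_r$ increases along the walk. In both cases the segment has length at least $M$ and contributes twice its length to the slack; the rest of the walk contributes at least $0$. $\square$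

**Lemma 6 (structure).** Let $f$ be regular. For each $r$ there is $y_r\in\{0,\dots,n\}$ such that $T_{r,i}$ receives $y_r$ letters from $\Lambda_{r,i}$, $P_i$ from $U_{r,i}$ and $n-y_r$ from $\Lambda_{r,i+1}$, for all $0\le i\le m$. For $1\le i\le m$, the first $n-y_r$ letters of $\Lambda_{r,i}$ go to $T_{r,i-1}$ (the *left group*) and the last $y_r$ go to $T_{r,i}$ (the *right group*). The used letters of the head form only a right group, of size $y_r$, those of the tail only a left group, of size $n-y_r$. In each macro $\mu$, with $s=s_\mu$ and $K=K_{pq}$, the targets $a$ and $b$ draw only from the same macro, and slots $s-1,s,s+1$ supply $\alpha_\mu,\ KP,\ Kn-\alpha_\mu$ letters $a$ and $\beta_\mu,\ P,\ n-\beta_\mu$ letters $b$, for some $0\le\alpha_\mu\le Kn$ and $0\le\beta_\mu\le n$.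

**Proof.** By the proof of Lemma 5, slack $0$ means that $T_{r,i}$ draws only from $\Lambda_{r,i},U_{r,i},\Lambda_{r,i+1}$. By regularity, $U_{r,i}$ and $\Lambda_{r,1},\dots,\Lambda_{r,m}$ are fully used. Let $y_r$ be the number of items with source in the head; their targets are in $T_{r,0}$, so $y_r\le n$. We argue by induction on $i$, assuming that $T_{r,i}$ receives $y_r$ letters from $\Lambda_{r,i}$. All $P_i$ letters of $U_{r,i}$ go to $T_{r,i}$, since no other station may draw from them. As $T_{r,i}$ has $n+P_i$ letters, the remaining $n-y_r$ come from $\Lambda_{r,i+1}$. If $i<m$, the other $y_r$ letters of $\Lambda_{r,i+1}$ are used as well and can only go to $T_{r,i+1}$, which is the assumption for $i+1$. Since $f$ is ordered, the letters of a link that go to the earlier station come first.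

For the letters $a$: slack $0$ confines the sources to the macro of the target, and by regularity the $KP$ letters at slot $s$ are all used. There are $K(P+n)$ targets, so slots $s-1$ and $s+1$ supply $Kn$ letters together. The argument for $b$ is the same, with $P+n$ targets and $P$ letters at slot $s$. $\square$

**Lemma 7 (realizability).** Let $y\in\{0,\dots,n\}^m$, $\alpha_\mu\in\{0,\dots,Kn\}$ (with $K=K_{pq}$ for the pair $p<q$ of $\mu$) and $\beta_\mu\in\{0,\dots,n\}$ be arbitrary, and choose any $y_r$ letters of head $r$ and any $n-y_r$ letters of tail $r$ for each $r$. There is a regular matching with these data that uses exactly the chosen head and tail letters.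

**Proof.** Declare used: the chosen head and tail letters, all $U_{r,i}$, all $\Lambda_{r,1},\dots,\Lambda_{r,m}$, all $a,b$ at slots $s_\mu$, and any $\alpha_\mu$ and $Kn-\alpha_\mu$ letters $a$ and any $\beta_\mu$ and $n-\beta_\mu$ letters $b$ at slots $s_\mu-1$ and $s_\mu+1$; also all $e,e',\#$. The number of used occurrences of each letter equals its number in $T$. Match the $j$-th used occurrence to the $j$-th target. This is ordered. For $a$ and $b$ the used numbers agree macro by macro, so all sources are in the macro of their target. For $c_r$ we count from the left: $T_{r,0}$ gets the $y_r$ head letters and the first $n-y_r$ letters of $\Lambda_{r,1}$; inductively $T_{r,i}$ gets the last $y_r$ letters of $\Lambda_{r,i}$, all of $U_{r,i}$, and the first $n-y_r$ used letters of $\Lambda_{r,i+1}$. So all slacks are $0$, and the unused letters are where they are allowed to be. $\square$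

**Lemma 8 (ruler cost).** Put $f_r(u)=\sum_{l\le u}\theta_{r,l}$ and $g_r(u)=\sum_{l\le u}\eta_{r,l}$. For a regular matching, the inversions of $\#$ with $a,b,c_1,\dots,c_m$ number at least
$$\sum_gD_g+\sum_r\bigl(f_r(n-y_r)+g_r(y_r)\bigr).\tag{8}$$
For given $y,\alpha,\beta$, equality holds for a suitable choice of the used head and tail letters, and this choice does not affect inversions among non-$\#$ letters.

**Proof.** All slacks are $0$. Unused letters $a,b$ lie at slots $s_\mu\pm1$ and have height $0$. So by (7) the number is $\sum_gD_g$ plus the sum of $\theta_{r,l}$ over the unused head letters plus the sum of $\eta_{r,l}$ over the unused tail letters. There are $n-y_r$ unused head letters and $y_r$ unused tail letters of $c_r$, and the sequences are nondecreasing, so the bound follows, with equality if the unused ones are those with the smallest indices. A head or tail interval of $r$ contains no non-$\#$ letters other than $c_r$, so the choice is invisible to the other non-$\#$ letters. $\square$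

The number $D_{ee'}$ of inversions of $\#$ with $e,e'$ is the same for all matchings, since the matching is forced on all three letters. It remains to count, for regular matchings, the inversions among non-$\#$ letters.

## 9. Inversions between two chains

Here we compute $\mathrm{inv}_{c_pc_q}$ for $p<q$, find the sign of its product term, and choose $K_{pq}$ accordingly.

In $S$ the $c_p$-blocks and $c_q$-blocks (heads, links, tails, $U$'s) are not interleaved with each other; in $(bd)^P(a^Kc)^P$, for example, all $d$ precede all $c$. The same holds for the stations in $T$. So two groups of items, each with a fixed source block and a fixed target station, are entirely inverted or entirely not inverted. The group sizes are $y_p$, $n-y_p$ or $P$ for $c_p$, and $y_q$, $n-y_q$ or $P$ for $c_q$. Hence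
$$\mathrm{inv}_{c_pc_q}=\delta_{pq}\,y_py_q+\text{affine}(y_p)+\text{affine}(y_q),\tag{9}$$
where $\delta_{pq}$ arises only from pairs of links and is the sum of (5) over all pairs consisting of a link of $c_p$ and a link of $c_q$, the one that comes first in $S$ being called $\Lambda$. (For heads $L$ does not exist, for tails $R$ does not exist.) It depends only on the order of the links and stations, not on $K_{pq},P,M,\theta,\eta$.

**Lemma 9.** $-(m+2)^2\le\delta_{pq}\le0$.

**Proof.** We bound each contribution, then locate the positive ones, then exhibit a negative one.

**Each contribution lies between $-1$ and $\chi(L,L')$.** Suppose first that $L'$ exists. If $R'$ exists, $L'$ precedes $R'$, so $\chi(X,R')\le\chi(X,L')$ for every $X$; if $R'$ does not exist, this is trivial. Write (5) as $[\chi(L,L')-\chi(L,R')]-[\chi(R,L')-\chi(R,R')]$. Both brackets are $0$ or $1$, and the first is at most $\chi(L,L')$. Suppose now that $L'$ does not exist. Then $\Lambda'$ is a head, and $\Lambda$, lying earlier, is a head too. The contribution is $\chi(R,R')=0$, because the heads of $S$ and the prelude of $T$ are both ordered $1,\dots,m$. There are $(m+2)^2$ pairs of links,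 which gives the lower bound.

**Positive contributions.** A positive contribution, which is then $1$, requires that $L,L'$ exist and that $L'$ precedes $L$ in $T$ although $\Lambda$ precedes $\Lambda'$ in $S$. Suppose that $L'$ and $L$ lie at different slots. Then $L'$ is not in the postlude, so $\Lambda'$ lies at the slot following that of $L'$, while $\Lambda$ lies at the slot following that of $L$ or is a tail. So $\Lambda$ comes after $\Lambda'$, a contradiction. If both lie in the prelude, the stations and the links $\Lambda_{\cdot,1}$ are both ordered $1,\dots,m$, a contradiction. If both lie in the postlude, the stations and the tails are both ordered $m,\dots,1$, a contradiction. The only remaining possibility is that both lie in the one macro $\mu$ of the pair $\{p,q\}$, and then $\Lambda,\Lambda'$ are the two links at slot $s_\mu+1$. This is one pair, so the total positive contribution is at most $1$.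

**A negative contribution.** Take $\Lambda=\Lambda_{q,0}$ (the head of $q$) and $\Lambda'=\Lambda_{p,1}$ (slot $s_0+1$). Here $L$ does not exist, $R=T_{q,0}$, and $L'=T_{p,0}$ precedes $T_{q,0}$ since $p<q$, while $R'=T_{p,1}$ does not. By (5) the contribution is $-1$. Hence $\delta_{pq}\le1-1=0$. $\square$

**Choice of $K$.** Set $K_{pq}:=c_{pq}-\delta_{pq}$. By Lemma 9 and $0\le c_{pq}\le2(N+1)$ we have $0\le K_{pq}\le2(N+1)+(m+2)^2$. This is where the sign of $\delta_{pq}$ matters: a macro needs $K\ge0$.

## 10. Inversions inside a macro

We count all inversions that involve $a,b,e,e'$, for a regular matching. Fix macro $\mu$ for $p<q$, with $c=c_p$, $d=c_q$, $K$, $s$, and write $\alpha,\beta$ for $\alpha_\mu,\beta_\mu$. By Lemma 6 the $c$-items near the macro, in $S$-order, are: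

* $y_p$ items with source left of slot $s-1$ and target in this macro ("left");
* $P$ items with source at slot $s$ and target in this macro ("middle");
* from the block $c^n$ at slot $s+1$: $n-y_p$ items with target in this macro ("$\to$this"), then $y_p$ items with target right of the macro ("$\to$next"; the next station exists because of the postlude).

All other $c$-items have source and target on the same side of the macro and have no inversions with the macro's $a,b,e,e'$. The same holds for $d$ with $y_q$.

**Pair $(a,b)$.** In $T$ all $b$ precede all $a$, so we count pairs with $a$ before $b$ in the used part $a^\alpha b^\beta\mid b^Pa^{KP}\mid a^{Kn-\alpha}b^{n-\beta}$ of $S$. This gives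
$$\alpha(P+n)+(KP+Kn-\alpha)(n-\beta)=P\alpha+\alpha\beta-K(P+n)\beta+\text{const}.$$

**Pair $(a,d)$.** In $T$ the macro's $d$'s precede its $a$'s. Left $d$-items also precede all $a$'s in $S$: no inversions. The $P$ middle ones come after exactly the $\alpha$ used $a$'s of slot $s-1$: $P\alpha$ inversions. The $n-y_q$ items $\to$this come after all $a$'s in $S$: $(n-y_q)K(P+n)$ inversions. The items $\to$next come after all $a$'s in both words: none. Total: $P\alpha+\text{affine}(y_q)$.

**Pair $(b,c)$.** In $T$ the macro's $b$'s precede its $c$'s. Left $c$-items precede all $b$'s in $S$: $y_p(P+n)$. The middle ones precede only the $n-\beta$ used $b$'s of slot $s+1$: $P(n-\beta)$. From slot $s+1$, all $n$ letters $c$, $\to$this and $\to$next, precede $b^{n-\beta}$ in $S$ and follow it in $T$, and they follow the other $b$'s in both words: $n(n-\beta)$. Total: $-(P+n)\beta+\text{affine}(y_p)$.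

**Pair $(a,e)$.** In $T$, $a$ precedes $e$. The used $a$'s after $e$ in $S$ number $KP+Kn-\alpha$. Total: $-x\alpha+\text{const}=-2P\alpha+\text{const}$.

**Pair $(b,e')$.** In $T$, $e'$ precedes $b$. The used $b$'s before $e'$ in $S$ number $\beta+P$. Total: $x'\beta+\text{const}=(K+1)(P+n)\beta+\text{const}$.

**Pairs $(a,e')$, $(b,e)$, $(e,e')$.** In $S$ every $a$ precedes $e'$, every $b$ follows $e$, and $e$ precedes $e'$; in $T$ all three are the other way round. All pairs are inverted: constant.

**Pair $(a,c)$.** The items with target in the macro have, in $S$, the source word $c^{y_p}a^\alpha(a^Kc)^Pc^{n-y_p}a^{Kn-\alpha}$, and the target word $(a^Kc)^{P+n}$; they give $I_K(\alpha,y_p)$. The $y_p$ items $\to$next precede the last $Kn-\alpha$ letters $a$ in $S$ and follow them in $T$, and they follow the other $a$'s in both words. Total: $I_K(\alpha,y_p)+y_p(Kn-\alpha)=F_K(\alpha,y_p)$.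

**Pair $(b,d)$.** The $S$-order is $d^{y_q}$ (left), $b^\beta$, $(bd)^P$, $d^{n-y_q}$ ($\to$this), $d^{y_q}$ ($\to$next), $b^{n-\beta}$, and $T$ has $(bd)^{P+n}$ followed later by the targets of $\to$next. This is the previous situation with $K=1$. Total: $F_1(\beta,y_q)$.

**Pairs of $a$ or $b$ with $c_r$, $r\ne p,q$.** A $c_r$-item either has source and target on the same side of the macro, and then no inversions, or its source is left and its target right of the macro, and then it is inverted with all the macro's $a$'s and $b$'s. A crossing from right to left does not occur, since only left groups move to the left, and they go from slot $t_i+1$ to slot $t_i$ or from a tail to the postlude, without crossing the macro. The letters of $U_{r,i}$ stay at their slot. So the items of the second kind form exactly one right group, of size $y_r$: the one that goes from slot $t_{i-1}+1$ to slot $t_i$ with $t_{i-1}<s<t_i$. Total: affine in $y_r$.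

**Pairs $(c_r,e)$, $(c_r,e')$, all $r$.** Each group of $c_r$-items with common source block and common target station has size $y_r$, $n-y_r$ or $P$. No $e$- or $e'$-block lies inside a $c_r$-block, in $S$ or in $T$, so the group is entirely inverted or entirely not inverted with a given $e$- or $e'$-block. Total: affine in $y_r$.

**Different macros.** Items of $a,b,e,e'$ from different macros are not inverted with one another, since source and target are in the same macro.

Now the counterweights do their work: the linear terms in $\alpha$ sum to $P+P-2P=0$, and those in $\beta$ to $-K(P+n)-(P+n)+(K+1)(P+n)=0$. So the macro's total contribution is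
$$\alpha\beta+F_K(\alpha,y_p)+F_1(\beta,y_q)+\text{(affine in the }y_r).\tag{10}$$

**Lemma 10.** For fixed $y$,
$$\min_{\alpha,\beta}\bigl(\alpha\beta+F_K(\alpha,y_p)+F_1(\beta,y_q)\bigr)=K\,y_py_q+(K+1)\tfrac{n(n+1)}2,\tag{11}$$
attained at $\alpha=Ky_p$, $\beta=y_q$.

**Proof.** These $\alpha,\beta$ are admissible, and by Lemma 4 they give the stated value, which is at most $Kn^2+(K+1)n^2\le2(K+1)n^2<P$. All three terms are nonnegative, and if $\alpha\ne Ky_p$ or $\beta\ne y_q$, Lemma 4 shows that $F_K(\alpha,y_p)\ge P$ or $F_1(\beta,y_q)\ge P$. $\square$

Adding (9) over all pairs and (10) over all macros, we find for every regular $f$ that the number of inversions among non-$\#$ letters is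
$$C_1+\sum_{p<q}\delta_{pq}y_py_q+\sum_r\lambda_ry_r+\sum_{\mu=(p,q)}\bigl(\alpha_\mu\beta_\mu+F_{K_{pq}}(\alpha_\mu,y_p)+F_1(\beta_\mu,y_q)\bigr)\tag{12}$$
with integers $C_1,\lambda_r$ that do not depend on $f$.

## 11. Heads, tails, the scale $M$ and the threshold

**Step 1: the linear coefficients.** We need the $\lambda_r$ explicitly, because heads and tails have to compensate them. Let $S^\circ,T^\circ$ be $S,T$ with all $\#$ removed. These words do not depend on $M,\theta,\eta$. For $y\in\{0,\dots,n\}^m$ let $\Gamma(y)$ be the number of inversions among non-$\#$ letters of a regular matching with $\alpha_\mu=K_{pq}y_p$ and $\beta_\mu=y_q$. By (12) it depends only on $y$, and it is computed directly from $S^\circ,T^\circ$ with the rule of Lemma 7 ($j$-th used occurrence to $j$-th target). By (12) and (11),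
$$\Gamma(y)=\Gamma(0)+\sum_{p<q}(\delta_{pq}+K_{pq})y_py_q+\sum_r\lambda_ry_r=\Gamma(0)+\sum_{p<q}c_{pq}y_py_q+\sum_r\lambda_ry_r.\tag{13}$$
With $\mathbf 1_r$ the $r$-th unit vector, $\lambda_r=\Gamma(\mathbf 1_r)-\Gamma(0)$. So $\lambda_r$ is computable in polynomial time, polynomially bounded, and independent of $M,\theta,\eta$.

**Step 2: heads and tails.** They must produce $\psi_r(y_r)-\lambda_ry_r$ up to a constant. Let $\kappa_r(y)=\psi_r(y)-\lambda_ry$, which is convex and integer-valued on $\{0,\dots,n\}$, and let $\kappa_r'(y)=\kappa_r(y+1)-\kappa_r(y)$ for $0\le y<n$, which is nondecreasing. Put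
$$\eta_{r,l}=\max(\kappa_r'(l-1),0),\qquad\theta_{r,l}=\max(-\kappa_r'(n-l),0)\qquad(1\le l\le n).$$
Both are nonnegative and nondecreasing in $l$, as the construction requires; this is where convexity is used. When $y$ increases to $y+1$, the sum $f_r(n-y)+g_r(y)$ loses $\theta_{r,n-y}$ and gains $\eta_{r,y+1}$, so it changes by $-\max(-\kappa_r'(y),0)+\max(\kappa_r'(y),0)=\kappa_r'(y)$. Its value at $y=0$ is $f_r(n)$, and $\kappa_r(0)=\psi_r(0)$. Hence
$$f_r(n-y)+g_r(y)=f_r(n)+\psi_r(y)-\lambda_ry-\psi_r(0).\tag{14}$$

**Step 3: the scale.** $M$ must be so large that irregular matchings are never worthwhile. With $Z$ the number of non-$\#$ letters in $T$, let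
$$M=1+Z^2+\sum_{r,l}(\theta_{r,l}+\eta_{r,l}).$$
Then all $\theta_{r,l},\eta_{r,l}<M$.

There is no circularity: the parameters are fixed in the order $c_{pq}$; $\delta_{pq}$; $K_{pq}$; $P$; $S^\circ,T^\circ$; $\lambda_r$; $\theta,\eta$; $M$; $S,T$. Each depends only on earlier ones.

**Step 4: the minimum.** We show that $\min_f\mathrm{inv}(f)$ is a known constant plus $\min Q$. A regular matching with equality in (8) has at most $Z^2$ inversions among non-$\#$ letters and pays at most $\sum_{r,l}(\theta_{r,l}+\eta_{r,l})$ for unused head and tail letters. So it has fewer than $\sum_gD_g+D_{ee'}+M$ inversions in total. By Lemma 5, every non-regular matching has at least $\sum_gD_g+D_{ee'}+M$ inversions. So the minimum is attained by a regular matching.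

For a regular matching with counters $y$, the inversions with $\#$ number at least (8) plus $D_{ee'}$, and by (12) and Lemma 10 the inversions among non-$\#$ letters number at least $\Gamma(y)$. By Lemmas 7 and 8 both bounds are attained simultaneously: choose $\alpha_\mu=K_{pq}y_p$, $\beta_\mu=y_q$, and leave unused the head and tail letters with the smallest indices. So by (14) and (13),
$$\min_f\mathrm{inv}(f)=\min_{y}\Bigl[\sum_gD_g+D_{ee'}+\sum_r\bigl(f_r(n)+\psi_r(y_r)-\lambda_ry_r-\psi_r(0)\bigr)+\Gamma(0)+\sum_{p<q}c_{pq}y_py_q+\sum_r\lambda_ry_r\Bigr],$$
where $y$ runs over $\{0,\dots,n\}^m$. The terms $\lambda_ry_r$ cancel. By (3), $\sum_r\psi_r(y_r)+\sum_{p<q}c_{pq}y_py_q=Q(y)-q_0$, and $Q(0)=q_0+\sum_r\psi_r(0)$. With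
$$C_3:=\sum_gD_g+D_{ee'}+\sum_rf_r(n)+\Gamma(0)-Q(0)$$
we obtain
$$\min_f\mathrm{inv}(f)=C_3+\min_{y\in\{0,\dots,n\}^m}Q(y).\tag{15}$$
All terms of $C_3$ are explicitly computable in polynomial time.

**Step 5: the threshold.** Let $k=|S|-|T|+C_3$. By Lemma 1 and (15), the minimum number of operations is $k+\min Q$. If $k\ge0$, output $(\Sigma,S,T,k)$. It is a yes-instance iff $\min Q\le0$, that is, since $Q\ge0$, iff $\min Q=0$, that is, by Lemma 3, iff the PSI instance is a yes-instance. If $k<0$, then $k+\min Q\ge0$ (a number of operations) forces $\min Q>0$, so the PSI instance is a no-instance, and we output a fixed no-instance, for example $S$ empty and $T$ a single letter.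

**Step 6: the size.** The numbers $n$, $m$, $K_{pq}$, $P$ are polynomial in $N+m$, hence so are $Z$ and the number of non-$\#$ letters of $S$, hence $|\lambda_r|\le Z^2$, hence $\theta,\eta$ and $M$. So $|S|$, which is $2Ms_{B+1}$ plus the number of non-$\#$ letters of $S$, and $|T|$ are polynomial in $N+m$, and everything is computable in polynomial time. Since $m=|W|+|F|\le N+N^2$, this is polynomial in $N$, as used in Section 2. Finally, $|\Sigma|=m+5=|W|+|F|+5$. This proves the Main Proposition, and with it Theorem A, Theorem B and Corollary C. $\blacksquare$
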